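\title{Banach spaces all of whose subspaces have Valdivia dual balls}

\begin{abstract}
We prove that a real Banach space $X$ is weakly Lindel\"of determined as soon as one of the following holds: the dual unit ball of every subspace of $X$ is Valdivia compact in the weak$^*$ topology; every subspace of $X$ is $1$-Plichko; every subspace of $X$ admits a projectional resolution of the identity, or only a weak one. The core of the proof is the case of density $\omega_1$. There a Valdivia dual ball provides weak$^*$ continuous ways of extending functionals from separable subspaces. If $X$ does not contain $\ell_1(\omega_1)$, functionals with an essentially unique extension are dense, and comparing the extension maps of $X$ with those of its hyperplanes gives the result. If $X$ contains $\ell_1(\omega_1)$, we construct an explicit subspace that has no continuous extension maps at all. The proofs are in ZFC.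
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Banach spaces are real, \emph{subspace} means closed linear subspace, $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$, and the dual unit ball $B_{X^*}$ always carries the weak$^*$ topology. A set $M\subset X$ is \emph{linearly dense} if its closed linear span is $X$. We write $X\supset\ell_1(\omega_1)$ if $X$ has a subspace isomorphic to $\ell_1(\omega_1)$.

For a set $\Gamma$ and $x\in\mathbb R^\Gamma$ let $\operatorname{supp}x=\{\gamma\in\Gamma:x(\gamma)\ne0\}$, and let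
\[
\Sigma(\Gamma)=\{x\in\mathbb R^\Gamma:\operatorname{supp}x\text{ is countable}\},
\]
with the topology of pointwise convergence. A compact Hausdorff space $K$ is \emph{Corson} if it is homeomorphic to a subset of some $\Sigma(\Gamma)$. It is \emph{Valdivia} if there are a set $\Gamma$ and a homeomorphic embedding $h:K\to\mathbb R^\Gamma$ such that $h^{-1}(\Sigma(\Gamma))$ is dense in $K$. In a Corson compact space every point is described by countably many nonzero coordinates; in a Valdivia compact space this is required only of a dense set of points. A Banach space $X$ is \emph{weakly Lindel\"of determined} (WLD) if $B_{X^*}$ is Corson.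

There is a linear way to put coordinates on a dual ball. If $M\subset X$ is linearly dense, then $f\mapsto(f(m))_{m\in M}$ embeds $B_{X^*}$ into $\mathbb R^M$, and the functionals that are sent into $\Sigma(M)$ form the subspace
\[
S(M)=\{f\in X^*:\{m\in M:f(m)\ne0\}\text{ is countable}\}.
\]
The subspaces of $X^*$ of this form are called \emph{$\Sigma$-subspaces}. If $S(M)=X^*$, then $X$ is WLD. The space $X$ is \emph{$1$-Plichko} if $X^*$ contains a \emph{$1$-norming} $\Sigma$-subspace $S$, that is, one with $\|x\|=\sup\{|f(x)|:f\in S,\ \|f\|\le1\}$ for all $x\in X$. This is the linear counterpart of the Valdivia property, and it implies that $B_{X^*}$ is Valdivia (Lemma~\ref{lem:plichko}).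

The third notion cuts a space into pieces of smaller density. Let $X$ be nonseparable of density $\kappa$. A \emph{projectional resolution of the identity} (PRI) on $X$ is a family $(P_\alpha:\omega\le\alpha\le\kappa)$ of bounded linear projections on $X$ such that
\begin{enumerate}
\item[(a)] $P_\omega=0$ and $P_\kappa=\mathrm{Id}_X$;
\item[(b)] $\|P_\alpha\|=1$ for $\omega<\alpha\le\kappa$;
\item[(c)] $P_\alpha P_\beta=P_\beta P_\alpha=P_\alpha$ whenever $\omega\le\alpha\le\beta\le\kappa$;
\item[(d)] $\operatorname{dens}P_\alpha X\le\operatorname{card}\alpha$ for $\omega\le\alpha\le\kappa$;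
\item[(e)] for every limit ordinal $\alpha$ with $\omega<\alpha\le\kappa$, the set $\bigcup_{\omega\le\beta<\alpha}P_{\beta+1}X$ is norm-dense in $P_\alpha X$.
\end{enumerate}
A \emph{weak PRI} is a family with (a), (b), (c), (e) and, in place of (d), the condition $\operatorname{dens}P_\alpha X<\kappa$ for all $\alpha<\kappa$. Every PRI is a weak PRI, since $\operatorname{card}\alpha<\kappa$ for $\alpha<\kappa$. Separable spaces are regarded as admitting a PRI and a weak PRI.

For separable $X$ nothing distinguishes these notions: a countable dense set $M$ has $S(M)=X^*$, so $X$ is WLD and $1$-Plichko, and $B_{X^*}$ is Valdivia. In density $\omega_1$ they separate.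

\begin{example}\label{ex:l1}
Let $\Gamma$ be uncountable and $X=\ell_1(\Gamma)$. With $M=\{e_i:i\in\Gamma\}$, the space $S(M)$ consists of the countably supported elements of $\ell_\infty(\Gamma)$; it contains $\operatorname{sgn}x$ for every $x\in X$, so it is $1$-norming and $X$ is $1$-Plichko. For $\Gamma=[\omega,\omega_1)$ the coordinate projections onto $\ell_1([\omega,\alpha))$ form a PRI. But $X$ is not WLD. Its dual ball is $[-1,1]^\Gamma$ with the product topology, and the constant function $1$ lies in the closure of the set of finitely supported functions but not in the closure of any countable subset of it; by Lemma~\ref{lem:tight} this cannot happen in a Corson compact space.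
\end{example}

So a Valdivia dual ball, the $1$-Plichko property or a PRI for $X$ alone do not make $X$ WLD. There is, however, a structural difference between these properties and WLD. The class of WLD spaces is closed under taking subspaces (Remark~\ref{rem:converse}), whereas a $1$-Plichko space can have a hyperplane whose dual ball is not Valdivia (Example~\ref{ex:Comega}). One is led to ask whether heredity is exactly what is missing. The following question is posed in \cite{survey}.

\begin{quote}
Is a Banach space $X$ WLD provided one of the following conditions holds?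
\begin{enumerate}
\item[(i)] For every subspace $Y$ of $X$, the dual ball $B_{Y^*}$ is Valdivia.
\item[(ii)] Every subspace of $X$ is $1$-Plichko.
\item[(iii)] Every subspace of $X$ admits a PRI; or, in the second version, every subspace of $X$ admits a weak PRI.
\end{enumerate}
\end{quote}

The guess ``yes'' has one evident rival: $\ell_1(\omega_1)$ is not WLD, and the cheapest test does not exclude it as a counterexample, because all its hyperplanes are $1$-Plichko (Proposition~\ref{prop:hyperl1}). The answer is nevertheless yes in every case.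

\begin{theorem}\label{thm:A}
If $\operatorname{dens}X=\omega_1$ and the dual unit ball of every subspace of $X$ is Valdivia, then $X$ is WLD.
\end{theorem}

\begin{theorem}\label{thm:B}
Each of the conditions \textup{(i)}, \textup{(ii)}, \textup{(iii)}, with ``weak PRI'' (hence also with ``PRI'') in \textup{(iii)}, implies that $X$ is WLD. For \textup{(i)} it suffices that $B_{X^*}$ is Valdivia and that $B_{Y^*}$ is Valdivia for all subspaces $Y$ of $X$ of density $\omega_1$.
\end{theorem}

\begin{remark}\label{rem:converse}
Conversely, a WLD space satisfies (i), (ii) and (iii), so all these conditions are equivalent to WLD. This follows from two known results, which we quote without proof and do not use below: continuous images of Corson compacta are Corson (so subspaces of WLD spaces are WLD), and every WLD space $Y$ is $1$-Plichko (with $S=Y^*$) and admits a PRI.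
\end{remark}

The work lies in Theorem~\ref{thm:A}. Write a space $Z$ of density $\omega_1$ as an increasing union of separable subspaces $Z_\alpha$, $\alpha<\omega_1$. All that we use of a Valdivia dual ball is that, for many $\alpha$, functionals on $Z_\alpha$ can be extended to $Z$ without leaving the unit ball and in a weak$^*$ continuous way (Section~\ref{sec:sections}). Such an extension map has no freedom at a functional whose extension is unique, and by continuity none at limits of such functionals. In a space without $\ell_1(\omega_1)$ these functionals are dense, in a suitable sense (Section~\ref{sec:unique}), and this ties the extension maps of $X$ to those of its hyperplanes so tightly that $X$ must be WLD (Section~\ref{sec:hyper}). In a space with $\ell_1(\omega_1)$ we find a subspace that has no continuous extension maps (Section~\ref{sec:l1}). Section~\ref{sec:main} passes from density $\omega_1$ to arbitrary density.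

\section{Tools}\label{sec:tools}

\subsection{Weak$^*$ topology and compact spaces}

We use four standard facts.
\begin{enumerate}
\item[(F1)] On a bounded subset of $Z^*$ the weak$^*$ topology is the topology of pointwise convergence on any linearly dense set. In particular $B_{Z^*}$ is metrizable if $Z$ is separable.
\item[(F2)] If $W$ is a subspace of $Z$, the restriction map $B_{Z^*}\to B_{W^*}$ is continuous, and it is onto by the Hahn--Banach theorem.
\item[(F3)] If $R:K\to L$ is a continuous surjection of compact Hausdorff spaces and $s$ is a map on $L$ with $s\circ R$ continuous, then $s$ is continuous ($R$ is closed, hence a quotient map).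
\item[(F4)] If a family $\mathcal F$ of continuous real functions separates the points of a compact space $K$, then every continuous $u:K\to\mathbb R$ \emph{depends on countably many members of $\mathcal F$}: there is a countable $\mathcal F_0\subset\mathcal F$ such that $u(x)=u(y)$ whenever all members of $\mathcal F_0$ agree at $x$ and $y$. Indeed, by the Stone--Weierstrass theorem $u$ is the uniform limit of a sequence of polynomials in members of $\mathcal F$.
\end{enumerate}

A space is \emph{countably tight} if every point in the closure of a set $A$ is in the closure of a countable subset of $A$. This is the only property of Corson compacta that we need in order to recognize that a space is not WLD.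

\begin{lemma}\label{lem:tight}
Corson compacta are countably tight. The ordinal interval $[0,\omega_1]$ does not embed into a Corson compact space.
\end{lemma}

\begin{proof}
Let $A\subset\Sigma(\Gamma)$ and let $x\in\Sigma(\Gamma)$ be in the closure of $A$. Put $J_0=\operatorname{supp}x$. Given a countable set $J_n$, choose for every finite $F\subset J_n$ and every $m\ge1$ some $a\in A$ with $|a-x|<1/m$ on $F$; let $A_n$ be the countable set of these points and $J_{n+1}=J_n\cup\bigcup_{a\in A_n}\operatorname{supp}a$. The point $x$ and all members of $\bigcup_nA_n$ vanish off $J=\bigcup_nJ_n$, and every finite subset of $J$ lies in some $J_n$. Hence $x$ is in the closure of $\bigcup_nA_n$. In $[0,\omega_1]$, the point $\omega_1$ is in the closure of $[0,\omega_1)$, while every countable subset of $[0,\omega_1)$ is bounded and so has a closure that misses $\omega_1$.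
\end{proof}

For $K\subset\mathbb R^\Gamma$ and $J\subset\Gamma$ we write $x|_J$ for the restriction of $x$ to $J$, $K|_J=\{x|_J:x\in K\}$, and $x\mathbf 1_J$ for the function equal to $x$ on $J$ and to $0$ off $J$. Call $J$ \emph{admissible} for $K$ if $x\mathbf 1_J\in K$ for all $x\in K$. Then $x\mapsto x\mathbf 1_J$ is a continuous retraction of $K$. The use of the Valdivia property is that it produces many admissible sets.

\begin{lemma}\label{lem:admissible}
Let $K\subset\mathbb R^\Gamma$ be compact with $A=K\cap\Sigma(\Gamma)$ dense in $K$. The union of a nonempty chain of admissible sets is admissible, and every countable $J_0\subset\Gamma$ is contained in a countable admissible set.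
\end{lemma}

\begin{proof}
If $J$ is the union of a chain $\mathcal J$, then $x\mathbf 1_J$ is the pointwise limit of the net $(x\mathbf 1_{I})_{I\in\mathcal J}$, and $K$ is closed. For the second claim, given a countable $J_n$, the space $K|_{J_n}$ is compact metrizable and $A|_{J_n}$ is dense in it, so there is a countable $D_n\subset A$ with $D_n|_{J_n}$ dense in $K|_{J_n}$. Put $J_{n+1}=J_n\cup\bigcup_{d\in D_n}\operatorname{supp}d$, $J=\bigcup_nJ_n$ and $D=\bigcup_nD_n$. A basic open subset of $K|_J$ involves finitely many coordinates, all in some $J_n$, so $D|_J$ is dense in $K|_J$. The set $\overline D|_J$ is compact and contains $D|_J$, so $\overline D|_J=K|_J$. All points of $\overline D$ vanish off $J$. Thus for $x\in K$ there is $d\in\overline D\subset K$ with $d|_J=x|_J$ and $d=0$ off $J$, that is, $d=x\mathbf 1_J$.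
\end{proof}

\begin{lemma}\label{lem:plichko}
If $Y$ is $1$-Plichko, then $B_{Y^*}$ is Valdivia.
\end{lemma}

\begin{proof}
Let $S=S(M)$ be $1$-norming. The map $f\mapsto(f(m))_{m\in M}$ embeds $B_{Y^*}$ into $\mathbb R^M$ by (F1), and the preimage of $\Sigma(M)$ is the symmetric convex set $S\cap B_{Y^*}$. If it were not dense in $B_{Y^*}$, the Hahn--Banach separation theorem in $(Y^*,w^*)$ would give $f\in B_{Y^*}$ and $y\in Y$ with $\sup\{g(y):g\in S\cap B_{Y^*}\}<f(y)\le\|y\|$. The left side equals $\|y\|$ because $S$ is $1$-norming, a contradiction.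
\end{proof}

\subsection{Clubs and stationary sets}

A set $C\subset\omega_1$ is a \emph{club} if it is unbounded and closed in the order topology; $E\subset\omega_1$ is \emph{stationary} if it meets every club. One may think of clubs as sets of full measure and of stationary sets as sets of positive measure. We recall:
\begin{enumerate}
\item[(S1)] The limit ordinals form a club. The limit points of an uncountable set $E\subset\omega_1$ form a club. For every $g:\omega_1\to\omega_1$ the set of $\alpha$ with $g(\gamma)<\alpha$ for all $\gamma<\alpha$ is a club.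
\item[(S2)] The intersection of countably many clubs is a club. Hence a countable union of nonstationary sets is nonstationary, and the intersection of a stationary set with a club is stationary. Countable sets are nonstationary.
\item[(S3)] (Fodor's lemma) If $E$ is stationary and $g(\alpha)<\alpha$ for all $\alpha\in E$, then $g$ is constant on a stationary subset of $E$.
\end{enumerate}

\subsection{Filtrations}

A \emph{filtration} of a Banach space $Z$ is an increasing family $(Z_\alpha)_{\alpha<\omega_1}$ of separable subspaces with $\bigcup_\alpha Z_\alpha=Z$ and $Z_\lambda=\overline{\bigcup_{\beta<\lambda}Z_\beta}$ for limit $\lambda$. If $\operatorname{dens}Z=\omega_1$ and $\{x_\xi:\xi<\omega_1\}$ is dense, then $Z_\alpha=\overline{\operatorname{span}}\{x_\xi:\xi<\alpha\}$ is a filtration; the union is all of $Z$ because every $z\in Z$ is the limit of a sequence of $x_\xi$'s. For the same kind of reason every countable subset of $Z$ lies in a single $Z_\alpha$.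

With every filtration we fix, by recursion, countable dense sets $Q_\alpha\subset Z_\alpha$, increasing in $\alpha$, with $Q_\lambda=\bigcup_{\beta<\lambda}Q_\beta$ for limit $\lambda$. We write $R_\alpha:B_{Z^*}\to B_{Z_\alpha^*}$ for the restriction map.

\begin{lemma}\label{lem:press}
Let $E$ be a stationary set of limit ordinals and, for $\alpha\in E$, let $d(\alpha)$ be a finite sequence whose terms are rational numbers or elements of $Q_\alpha$. Then $d$ is constant on a stationary subset of $E$.
\end{lemma}

\begin{proof}
The terms of $d(\alpha)$ from $Q_\alpha=\bigcup_{\beta<\alpha}Q_\beta$ lie in $Q_{g(\alpha)}$ for some $g(\alpha)<\alpha$. By (S3), $g$ has a constant value $\beta$ on a stationary set $E'$. On $E'$ the map $d$ takes only countably many values, so by (S2) one of them is taken on a stationary set.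
\end{proof}

\begin{lemma}\label{lem:hyperfilt}
If $(Z_\alpha)$ is a filtration of $Z$ and $0\ne\varphi\in Z^*$, then $(Z_\alpha\cap\ker\varphi)$ is a filtration of $\ker\varphi$.
\end{lemma}

\begin{proof}
Only the condition at a limit $\lambda$ needs proof. Let $L=\bigcup_{\alpha<\lambda}Z_\alpha$, a linear space dense in $Z_\lambda$. If $\varphi=0$ on $L$, then $\varphi=0$ on $Z_\lambda$ and the condition is the one for $(Z_\alpha)$. Otherwise take $l\in L$ with $\varphi(l)=1$. If $x\in Z_\lambda\cap\ker\varphi$ and $x_n\in L$ tend to $x$, then $x_n-\varphi(x_n)l\in L\cap\ker\varphi$ tend to $x$.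
\end{proof}

\section{Continuous sections}\label{sec:sections}

Let $W$ be a subspace of $Z$. A \emph{section} from $W$ to $Z$ is a continuous map $s:B_{W^*}\to B_{Z^*}$ with $s(g)|_W=g$ for all $g$. The Hahn--Banach theorem extends each $g$ separately; a section does so continuously. A norm-one projection $P$ of $Z$ onto $W$ gives the section $g\mapsto g\circ P$. A Valdivia dual ball comes with no linear structure on its coordinates, but it still gives sections, which need not be linear.

\begin{lemma}\label{lem:sections}
Let $(Z_\alpha)$ be a filtration of $Z$ and let $K=B_{Z^*}$ be Valdivia. There are a club $C$ of limit ordinals and sections $s_\alpha$ from $Z_\alpha$ to $Z$ $(\alpha\in C)$ such that the maps $r_\alpha=s_\alpha R_\alpha:K\to K$ satisfy: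
\begin{enumerate}
\item[(1)] $r_\alpha r_\beta=r_\beta r_\alpha=r_{\min(\alpha,\beta)}$;
\item[(2)] if $\alpha_k\uparrow\alpha$ with $\alpha_k,\alpha\in C$, then $r_{\alpha_k}f\to r_\alpha f$ for all $f\in K$;
\item[(3)] if $Z$ is not WLD, then $\bigcup_{\alpha\in C}r_\alpha(K)\ne K$.
\end{enumerate}
\end{lemma}

\begin{proof}
Two systems of coordinates are given on $K$: the evaluations at points of $Z$, and the coordinates $h_\gamma$ of an embedding $h:K\to\mathbb R^\Gamma$ with $h^{-1}(\Sigma(\Gamma))$ dense. We show that on a club of $\alpha$ the first $\alpha$ coordinates of $h$ carry the same information as the restriction to $Z_\alpha$.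

By (F4), the evaluation at $z\in Z$ depends on a countable set $\Gamma_z$ of coordinates of $h$. The set $\Gamma'=\bigcup\{\Gamma_z:z\in\bigcup_\alpha Q_\alpha\}$ has cardinality at most $\omega_1$, and the coordinates in $\Gamma'$ separate the points of $K$ because $\bigcup_\alpha Q_\alpha$ is dense in $Z$. Keeping only these coordinates, we still have an embedding, and the set of points with countable support can only grow. Adding zero coordinates if necessary, we may assume $\Gamma=\omega_1$. Identify $K$ with $h(K)\subset\mathbb R^{\omega_1}$ and put $A=K\cap\Sigma(\omega_1)$, a dense subset of $K$.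

By (F4) again, the $\gamma$th coordinate depends on countably many evaluations, hence only on the restriction to $Z_{\delta(\gamma)}$ for some $\delta(\gamma)<\omega_1$; and the evaluation at $z$ depends only on the coordinates below some $\varepsilon(z)<\omega_1$. Let $g(\beta)<\omega_1$ be an upper bound of $\delta(\beta)$ and of all $\varepsilon(z)$, $z\in Q_\beta$, and let $C_1$ be the club of limit ordinals $\alpha$ with $g(\beta)<\alpha$ for all $\beta<\alpha$. For $\alpha\in C_1$,
\begin{equation}\label{eq:match}
R_\alpha x=R_\alpha y\iff x|_\alpha=y|_\alpha\qquad(x,y\in K).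
\end{equation}
Indeed, if $R_\alpha x=R_\alpha y$ and $\gamma<\alpha$, then $x,y$ agree on $Z_{\delta(\gamma)}\subset Z_\alpha$, so their $\gamma$th coordinates agree. If $x|_\alpha=y|_\alpha$, then $x$ and $y$ agree at every $z\in Q_\alpha=\bigcup_{\beta<\alpha}Q_\beta$, since $\varepsilon(z)<\alpha$, and $Q_\alpha$ is dense in $Z_\alpha$.

The set $C_2$ of ordinals $\alpha$ that are admissible subsets of $\omega_1$ is a club. It is closed by the first part of Lemma~\ref{lem:admissible}. Given $\alpha_0$, choose alternately countable admissible sets $J_n$ and ordinals $\alpha_{n+1}$ with $\alpha_n\subset J_n\subset\alpha_{n+1}$; then $\sup_n\alpha_n=\bigcup_nJ_n$ is admissible.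

Let $C=C_1\cap C_2$ and $r_\alpha(x)=x\mathbf 1_\alpha$ for $\alpha\in C$. This is a continuous map $K\to K$. By \eqref{eq:match}, $r_\alpha x$ depends only on $R_\alpha x$, so $r_\alpha=s_\alpha R_\alpha$ for a map $s_\alpha$, continuous by (F2) and (F3). By \eqref{eq:match} again, $R_\alpha r_\alpha=R_\alpha$, that is, $R_\alpha s_\alpha R_\alpha=R_\alpha$; as $R_\alpha$ is onto, $R_\alpha s_\alpha=\mathrm{id}$. Property (1) holds because $\mathbf 1_\alpha\mathbf 1_\beta=\mathbf 1_{\min(\alpha,\beta)}$, and (2) because $\mathbf 1_{\alpha_k}\to\mathbf 1_\alpha$ pointwise. Finally $\bigcup_{\alpha\in C}r_\alpha(K)=A$, and if $A=K$, then $K$ is Corson.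
\end{proof}

By (1), $r_\alpha(K)=s_\alpha(B_{Z_\alpha^*})$ is the compact set of fixed points of $r_\alpha$, and it increases with $\alpha$.

The next example contains the main idea of the paper: a section is determined at functionals with a unique extension, and two sequences of such functionals with the same limit can impose incompatible values.

\begin{example}\label{ex:Comega}
Let $X=C[0,\omega_1]$ and let $\delta_\xi\in B_{X^*}$ be the evaluation at $\xi$.

\emph{$X$ is $1$-Plichko and not WLD.} The set $M=\{\mathbf 1\}\cup\{\mathbf 1_{(\alpha,\omega_1]}:\alpha<\omega_1\}$ is closed under products and separates points, so it is linearly dense by the Stone--Weierstrass theorem. For $\xi<\omega_1$ we have $\delta_\xi(\mathbf 1_{(\alpha,\omega_1]})\neq0$ only for $\alpha<\xi$, so $\delta_\xi\in S(M)$, and these functionals norm $X$. The map $\xi\mapsto\delta_\xi$ embeds $[0,\omega_1]$ into $B_{X^*}$, so $X$ is not WLD by Lemma~\ref{lem:tight}.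

\emph{A filtration.} Let $X_\alpha$ consist of the functions constant on $[\alpha,\omega_1]$, and let $P_\alpha x(\xi)=x(\min(\xi,\alpha))$, a norm-one projection onto $X_\alpha$. The space $X_\alpha$ is isometric to $C[0,\alpha]$, which is separable because $[0,\alpha]$ is countable and compact, hence metrizable. Every $x\in X$ lies in some $X_\alpha$: for each $n$ there is $\alpha_n<\omega_1$ with $|x-x(\omega_1)|<1/n$ on $(\alpha_n,\omega_1]$. If $\lambda$ is a limit and $x\in X_\lambda$, then $P_\beta x\to x$ uniformly as $\beta\uparrow\lambda$, by continuity of $x$ at $\lambda$.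

\emph{The hyperplane $Y=\{y\in X:y(\omega)=y(\omega_1)\}$ has a non-Valdivia dual ball.} By Lemmas~\ref{lem:hyperfilt} and~\ref{lem:sections} it suffices to show that there is no section $s$ from $Y_\alpha=Y\cap X_\alpha$ to $Y$ when $\alpha>\omega$ is a limit ordinal. Let $\xi<\alpha$ be an isolated point of $[0,\omega_1]$, so that $\mathbf 1_{\{\xi\}}\in Y_\alpha$. The functional $\delta_\xi|_{Y_\alpha}$ has only one extension $F\in B_{Y^*}$: if $y\in Y$, $y(\xi)=0$ and $\|y\|\le1$, then $\|\mathbf 1_{\{\xi\}}\pm y\|\le1$, so $1\pm F(y)\le1$ and $F(y)=0$; hence $F=\delta_\xi|_Y$. Therefore $s(\delta_\xi|_{Y_\alpha})=\delta_\xi|_Y$. Letting $\xi=n\to\omega$ we get $s(\delta_\omega|_{Y_\alpha})=\delta_\omega|_Y$. Letting $\xi\uparrow\alpha$ along successor ordinals we get $s(\delta_\alpha|_{Y_\alpha})=\delta_\alpha|_Y$. But $\delta_\alpha$ and $\delta_\omega$ agree on $Y_\alpha$, where $y(\alpha)=y(\omega_1)=y(\omega)$, and they differ at $\mathbf 1_{(\omega,\alpha]}\in Y$.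
\end{example}

Where does this hyperplane come from? The sections $s_\beta(g)=g\circ P_\beta$ send $f|_{X_\beta}$, for $f=\delta_{\omega_1}$, to $\delta_\beta\ne f$. So $f$ is a functional that no $r_\beta$ fixes, and $Y$ is the kernel of $f-r_\omega f$. Section~\ref{sec:hyper} uses the hyperplanes $\ker(f-r_\beta f)$ in general. First we need a substitute for the functionals $\delta_\xi$.

\section{Density of functionals with unique extension}\label{sec:unique}

Let $(Z_\alpha)$ be a filtration of $Z$. For $W\subset Z$ let $U_\alpha(W)=U^Z_\alpha(W)$ be the set of all $c\in B_{Z_\alpha^*}$ such that any two extensions of $c$ in $B_{Z^*}$ agree on $W$. We ask for uniqueness only on a countable set $W$ of test vectors, given in advance.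

The sets $U_\alpha(W)$ can be empty. For $Z=\ell_1(\omega_1)$ and $Z_\alpha=\ell_1(\alpha)$, an extension of $c$ may take any value in $[-1,1]$ at $e_\alpha$, so $U_\alpha(\{e_\alpha\})=\emptyset$ for all $\alpha$. This is the only obstruction.

\begin{lemma}\label{lem:unique}
Let $(Z_\alpha)$ be a filtration of $Z$, let $Z\not\supset\ell_1(\omega_1)$, and let $W_\alpha\subset Z$ be countable $(\alpha<\omega_1)$. Then the set $\{\alpha:U_\alpha(W_\alpha)\text{ is not dense in }B_{Z_\alpha^*}\}$ is nonstationary.
\end{lemma}

To show that vectors $w_\alpha$ span a copy of $\ell_1(\omega_1)$, we must find, for any finitely many of them and any pattern of signs, a functional in the ball that is large at the vectors with sign $+$ and small at those with sign $-$. We obtain it as a functional that attains a maximum at a point $z$. If the functionals maximal at $z$ take both large and small values at $w$, then all functionals maximal at $z+tw$ take large values and all those maximal at $z-tw$ take small ones. The Baire category theorem and Fodor's lemma provide one ball on which this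 choice is available at uncountably many levels, and semicontinuity lets a small new step preserve the earlier choices.

\begin{proof}
Suppose the set is stationary, and let $E$ be the stationary set of its limit elements.

\emph{A fixed set $H$ of functionals without unique extension.} Let $\alpha\in E$. Some nonempty open subset of $B_{Z_\alpha^*}$ misses $U_\alpha(W_\alpha)$. By (F1) and (F2) there are finitely many $x_j\in Q_\alpha$ and rationals $p_j<q_j$ such that
\[
H=\{h\in B_{Z^*}:p_j\le h(x_j)\le q_j\text{ for all }j\}\ne\emptyset,\qquad h|_{Z_\alpha}\notin U_\alpha(W_\alpha)\text{ for all }h\in H.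
\]
By Lemma~\ref{lem:press} we may shrink $E$ to a stationary set on which the data $(x_j,p_j,q_j)_j$, and hence $H$, do not depend on $\alpha$.

\emph{Faces of $H$.} The set $H$ is compact. For $z,w\in Z$ let
\[
F(z)=\{h\in H:h(z)\ge g(z)\text{ for all }g\in H\},\quad a(z;w)=\min_{h\in F(z)}h(w),\quad b(z;w)=\max_{h\in F(z)}h(w);
\]
$F(z)$ is nonempty and compact. We need two properties.
\begin{enumerate}
\item[(A)] \emph{In the norm topology, $b(\,\cdot\,;w)$ is upper and $a(\,\cdot\,;w)$ is lower semicontinuous.} Let $z_n\to z$ with $b(z_n;w)\to\beta$, take $h_n\in F(z_n)$ with $h_n(w)=b(z_n;w)$, and let $h\in H$ be a cluster point of $(h_n)$. For $g\in H$ we have $h_n(z)\ge h_n(z_n)-\|z_n-z\|\ge g(z_n)-\|z_n-z\|$, so $h(z)\ge g(z)$. Thus $h\in F(z)$ and $b(z;w)\ge h(w)=\beta$. The claim for $a$ follows from $a(z;w)=-b(z;-w)$.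
\item[(B)] \emph{If $t>0$, then $a(z+tw;w)\ge b(z;w)$ and $b(z-tw;w)\le a(z;w)$.} For $h\in F(z+tw)$ and $g\in F(z)$, adding $h(z+tw)\ge g(z+tw)$ and $g(z)\ge h(z)$ gives $th(w)\ge tg(w)$. This is the first inequality, and the second is the first for $-w$.
\end{enumerate}

\emph{Faces are not thin.} Let $\alpha\in E$ and $z\in Z_\alpha$. We claim that $a(z;w)<b(z;w)$ for some $w\in W_\alpha$. Otherwise all members of $F(z)$ agree on $W_\alpha$. Take $h\in F(z)$. Every $h'\in B_{Z^*}$ with $h'|_{Z_\alpha}=h|_{Z_\alpha}$ lies in $H$, because $x_j\in Z_\alpha$, and in $F(z)$, because $h'(z)=h(z)$. So all extensions of $h|_{Z_\alpha}$ in the ball agree on $W_\alpha$, that is, $h|_{Z_\alpha}\in U_\alpha(W_\alpha)$, contrary to the choice of $H$.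

Consequently $Z_\alpha$ is the union of the countably many sets $\{z\in Z_\alpha:a(z;w)\le p,\ b(z;w)\ge q\}$, where $w\in W_\alpha$ and $p<q$ are rational; here the countability of $W_\alpha$ is used. These sets are closed by (A). By the Baire category theorem one of them has nonempty interior in $Z_\alpha$: there are $w_\alpha\in W_\alpha$, rationals $p<q$ and $\rho>0$, and $y\in Q_\alpha$ with
\begin{equation}\label{eq:gap}
a(z;w_\alpha)\le p<q\le b(z;w_\alpha)\qquad(z\in Z_\alpha,\ \|z-y\|<\rho).
\end{equation}
By Lemma~\ref{lem:press}, $y,\rho,p,q$ and an integer $m\ge\|w_\alpha\|$ may be taken the same for all $\alpha$ in a stationary set $E'$. Choose by recursion an uncountable $L\subset E'$ such that $w_\alpha\in Z_{\alpha'}$ whenever $\alpha<\alpha'$ in $L$. Put $\eta=(q-p)/4$.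

\emph{Realizing all patterns of signs.} Let $\alpha_1<\dots<\alpha_n$ in $L$, $w_k=w_{\alpha_k}$, and $\epsilon_k=\pm1$. We define $z_0=y$ and $z_k=z_{k-1}+\epsilon_kt_kw_k$ with $t_k>0$ so that $\|z_k-y\|<\rho$ and, for all $j\le k$,
\begin{equation}\label{eq:signs}
a(z_k;w_j)>q-\eta\ \text{ if }\epsilon_j=1,\qquad b(z_k;w_j)<p+\eta\ \text{ if }\epsilon_j=-1.
\end{equation}
Suppose $z_{k-1}$ is defined. It lies in $Z_{\alpha_k}$, because $y$ and $w_1,\dots,w_{k-1}$ do, so \eqref{eq:gap} applies to $z_{k-1}$ and $w_k$. By (B), for every $t_k>0$ we have $a(z_k;w_k)\ge q$ if $\epsilon_k=1$ and $b(z_k;w_k)\le p$ if $\epsilon_k=-1$. The conditions for $j<k$ hold at $z_{k-1}$ and are open by (A), so they hold at $z_k$ if $t_k$ is small. Any $h\in F(z_n)\subset B_{Z^*}$ then satisfies $h(w_k)>q-\eta$ if $\epsilon_k=1$ and $h(w_k)<p+\eta$ if $\epsilon_k=-1$.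

Given scalars $\lambda_1,\dots,\lambda_n$, take such an $h$ for the signs of the $\lambda_k$ (with either sign for $0$) and $h'$ for the opposite signs. Then $\lambda_k(h-h')(w_k)\ge(q-p-2\eta)|\lambda_k|=\frac{q-p}2|\lambda_k|$ for each $k$, and $\|h-h'\|\le2$, so
\[
\frac{q-p}4\sum_k|\lambda_k|\le\Big\|\sum_k\lambda_kw_k\Big\|\le m\sum_k|\lambda_k|.
\]
Hence $\overline{\operatorname{span}}\{w_\alpha:\alpha\in L\}$ is isomorphic to $\ell_1(L)$ with $\operatorname{card}L=\omega_1$, a contradiction.
\end{proof}

\section{Spaces without $\ell_1(\omega_1)$: hyperplanes suffice}\label{sec:hyper}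

\begin{proposition}\label{prop:hyper}
Let $\operatorname{dens}X=\omega_1$ and $X\not\supset\ell_1(\omega_1)$. If the dual balls of $X$ and of all closed hyperplanes of $X$ are Valdivia, then $X$ is WLD.
\end{proposition}

Throughout this section we assume the hypotheses and that $X$ is not WLD, and we derive a contradiction. Let $B=B_{X^*}$ and let $(X_\alpha)$ be a filtration of $X$. Lemma~\ref{lem:sections} gives a club $C_0$ and maps $s_\alpha,r_\alpha$ $(\alpha\in C_0)$. Put $A=\bigcup_{\alpha\in C_0}r_\alpha(B)$ and fix $f\in B\setminus A$, which exists by Lemma~\ref{lem:sections}(3). For $\beta\in C_0$ let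
\[
f_\beta=r_\beta f=s_\beta(f|_{X_\beta})\in A,\qquad\varphi_\beta=f-f_\beta,\qquad Y^\beta=\ker\varphi_\beta,\qquad Y^\beta_\alpha=Y^\beta\cap X_\alpha.
\]
Then $\varphi_\beta\ne0$ because $f\notin A$, and $\varphi_\beta=0$ on $X_\beta$ because $s_\beta$ is a section. So $Y^\beta$ is a hyperplane containing $X_\beta$, and $f=f_\beta$ on $Y^\beta$. By Lemmas~\ref{lem:hyperfilt} and~\ref{lem:sections} there are a club $C_\beta\subset C_0$ and sections $s^\beta_\alpha$ from $Y^\beta_\alpha$ to $Y^\beta$ for $\alpha\in C_\beta$. This is the only use of the hypothesis on hyperplanes.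

The functionals $\varphi_\beta$ do not become small as $\beta$ grows: along a sequence $\beta_j\uparrow\lambda$ they tend to $\varphi_\lambda\ne0$, so their partial sums are unbounded. We shall show that, for most $\beta$, subtracting $\varphi_\beta$ keeps in the ball not only $f$ but every $h\in B$ that agrees with $f$ far enough (Lemma~\ref{lem:subtract}). Then the $\varphi_{\beta_j}$ can be subtracted one after another without leaving the ball, which is absurd. In Example~\ref{ex:Comega} this property of $\varphi_\beta$ fails, as it must: there $h=\delta_\gamma$ agrees with $f=\delta_{\omega_1}$ on $X_\gamma$, and $h-\varphi_\omega=\delta_\gamma-\delta_{\omega_1}+\delta_\omega$ takes the value $3$ at $\mathbf 1_{[0,\gamma]}-\mathbf 1_{(\gamma,\omega_1]}$ for $\omega<\gamma<\omega_1$.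

The extensions of $f|_{Y^\beta}$ to $X$ form the line $\{f_\beta+t\varphi_\beta:t\in\mathbb R\}$. The first lemma says that the sections of $X$ see only one point of it.

\begin{lemma}\label{lem:line}
For all but countably many $\beta\in C_0$, the only $t\in\mathbb R$ with $f_\beta+t\varphi_\beta\in A$ is $t=0$.
\end{lemma}

\begin{proof}
Otherwise there are $n\ge1$, an uncountable $E\subset C_0$ and, for $\beta\in E$, a number $t_\beta$ with $1/n\le|t_\beta|\le n$ and an ordinal $\alpha(\beta)\in C_0$ with $e_\beta:=f_\beta+t_\beta(f-f_\beta)\in r_{\alpha(\beta)}(B)$. By (S1) and (S2) there is a limit point $\lambda$ of $E$ with $\alpha(\beta)<\lambda$ for all $\beta\in E\cap\lambda$; it belongs to the closed set $C_0$. Choose $\beta_k\uparrow\lambda$ in $E\cap\lambda$ with $t_{\beta_k}\to t\ne0$. By Lemma~\ref{lem:sections}(2), $e_{\beta_k}\to e:=f_\lambda+t(f-f_\lambda)$ in the weak$^*$ topology. All $e_{\beta_k}$ lie in the compact set $r_\lambda(B)$, so $e$ does, and $e=r_\lambda e=s_\lambda(e|_{X_\lambda})$. Since $e=f$ on $X_\lambda$, this gives $e=f_\lambda$, hence $t(f-f_\lambda)=0$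 and $f=f_\lambda\in A$, a contradiction.
\end{proof}

No section of $X$ recovers $f$ from its restriction. In contrast, the sections of $Y^\beta$ do recover $f|_{Y^\beta}$. The next lemma corresponds to the computation with the sequence $\delta_n\to\delta_\omega$ in Example~\ref{ex:Comega}.

\begin{lemma}\label{lem:recover}
For all $\beta\in C_0$ outside a nonstationary set, $s^\beta_\alpha(f|_{Y^\beta_\alpha})=f|_{Y^\beta}$ for all $\alpha\in C_\beta$ with $\alpha>\beta$.
\end{lemma}

\begin{proof}
Suppose the set $E$ of exceptional $\beta$ is stationary. For $\beta\in E$ choose $\alpha\in C_\beta$, $\alpha>\beta$, and $w_\beta\in Y^\beta$ at which the two functionals differ. Apply Lemma~\ref{lem:unique} in $X$ with $W_\beta=\{w_\beta\}$ for $\beta\in E$ and $W_\beta=\emptyset$ otherwise: for some $\beta\in E$ the set $U^X_\beta(\{w_\beta\})$ is dense in $B_{X_\beta^*}$. Fix this $\beta$ and the corresponding $\alpha$, and write $w=w_\beta$, $Y=Y^\beta$, $Y_\alpha=Y_\alpha^\beta$. Note $X_\beta\subset Y_\alpha$.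

Let $g\in U^X_\beta(\{w\})$. The functional $s^\beta_\alpha\big((s_\beta g)|_{Y_\alpha}\big)\in B_{Y^*}$ extends $(s_\beta g)|_{Y_\alpha}$, hence $g$. A norm-preserving extension of it to $X$ and the functional $s_\beta g$ are two extensions of $g$ in $B$, so they agree at $w\in Y$:
\[
s^\beta_\alpha\big((s_\beta g)|_{Y_\alpha}\big)(w)=(s_\beta g)(w).
\]
Both sides are continuous functions of $g\in B_{X_\beta^*}$, so the identity holds for all $g$. For $g=f|_{X_\beta}$ we have $s_\beta g=f_\beta$, which equals $f$ on $Y$. Thus $s^\beta_\alpha(f|_{Y_\alpha})(w)=f(w)$, contrary to the choice of $w$.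
\end{proof}

Call $\beta\in C_0$ \emph{good} if the conclusions of both Lemma~\ref{lem:line} and Lemma~\ref{lem:recover} hold for $\beta$. By (S2) the bad ordinals in $C_0$ form a nonstationary set, so the good ones are unbounded in $\omega_1$.

\begin{lemma}\label{lem:subtract}
If $\beta$ is good, there is $\gamma(\beta)<\omega_1$ such that $h-\varphi_\beta\in B$ whenever $h\in B$ and $h=f$ on $X_{\gamma(\beta)}$.
\end{lemma}

Write $X=Y^\beta\oplus\mathbb Rx_0$ with $\varphi_\beta(x_0)=1$. If $h(x_0)=f(x_0)$, then $h-\varphi_\beta$ is the functional that agrees with $h$ on $Y^\beta$ and takes the value $f_\beta(x_0)$ at $x_0$. If its norm exceeds $1$, then functionals $c$ close to $h$ on $Y^\beta_\alpha$ can be extended to $X_\alpha$ within the ball only with values at $x_0$ far from $f_\beta(x_0)$. We take $c$ with unique extension, so that the sections of $X$ and of $Y^\beta$ agree at $c$, and pass to the limit; the section of $X$ then produces a point of the line $f_\beta+t\varphi_\beta$ with $t\ne0$. The difficulty is that Lemma~\ref{lem:unique} gives uniqueness only on test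 vectors chosen before $t$ is known. Compactness of the set of possible $t$ supplies finitely many test vectors that serve for all $t$.

\begin{proof}
Write $\varphi=\varphi_\beta$, $Y=Y^\beta$, $Y_\alpha=Y^\beta_\alpha$, $m=\|\varphi\|$, and fix $x_0\in X$ with $\varphi(x_0)=1$. Suppose the lemma fails. Then for every $\gamma<\omega_1$ with $x_0\in X_\gamma$ there are $h_\gamma\in B$ with $h_\gamma=f$ on $X_\gamma$ and $x_\gamma\in X$ with $\|x_\gamma\|=1$ and $(h_\gamma-\varphi)(x_\gamma)>1$. Write $x_\gamma=y_\gamma+\tau_\gamma x_0$ with $\tau_\gamma=\varphi(x_\gamma)$ and $y_\gamma\in Y$; then $|\tau_\gamma|\le m$. There are $\delta>0$ and an uncountable set $E$ of such $\gamma$ with $(h_\gamma-\varphi)(x_\gamma)\ge1+\delta$. Since $\varphi(y_\gamma)=0$ and $(h_\gamma-\varphi)(x_0)=(f-\varphi)(x_0)=f_\beta(x_0)$, this reads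
\begin{equation}\label{eq:excess}
h_\gamma(y_\gamma)+\tau_\gamma f_\beta(x_0)\ge1+\delta\qquad(\gamma\in E).
\end{equation}
By (S1) and (S2), the set $D$ of all $\alpha\in C_\beta$ such that $\alpha>\beta$, $x_0\in X_\alpha$, $\alpha$ is a limit point of $E$, and $y_\gamma\in X_\alpha$ for all $\gamma\in E\cap\alpha$, is a club.

\emph{Test vectors.} For $\alpha\in D$ and $t\in\mathbb R$ put
\[
g_{\alpha,t}=(f_\beta+t\varphi)|_{X_\alpha},\qquad G_\alpha=\Big\{t\in\mathbb R:|t|\ge\frac\delta{2m},\ g_{\alpha,t}\in B_{X_\alpha^*}\Big\}.
\]
The set $G_\alpha$ is closed, and bounded because $|f_\beta(x_0)+t|\le\|x_0\|$ on it; it may be empty. For $t\in G_\alpha$ we have $s_\alpha(g_{\alpha,t})|_Y\ne f|_Y$. Indeed, otherwise $u=s_\alpha(g_{\alpha,t})$ agrees with $f_\beta$ on $\ker\varphi$, so $u=f_\beta+t'\varphi$ for some $t'$; evaluating at $x_0\in X_\alpha$ gives $t'=t$; and $u\in r_\alpha(B)\subset A$ with $t\ne0$ contradicts Lemma~\ref{lem:line}. So the relatively open sets $\{t\in G_\alpha:s_\alpha(g_{\alpha,t})(w)\ne f(w)\}$, $w\in Y$, cover the compact set $G_\alpha$, and there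 is a finite $W_\alpha\subset Y$ such that
\begin{equation}\label{eq:test}
\text{for every }t\in G_\alpha\text{ there is }w\in W_\alpha\text{ with }s_\alpha(g_{\alpha,t})(w)\ne f(w).
\end{equation}
Put $W_\alpha=\emptyset$ for $\alpha\notin D$. As $Y\not\supset\ell_1(\omega_1)$, Lemma~\ref{lem:unique} applies to the filtration $(Y_\alpha)$ of $Y$ and gives $\alpha\in D$ such that $U=U^Y_\alpha(W_\alpha)$ is dense in $B_{Y_\alpha^*}$. Fix this $\alpha$.

\emph{Approximation.} Choose a strictly increasing sequence $\gamma_k\uparrow\alpha$ in $E$. Since $\bigcup_kY_{\gamma_k}$ is dense in $Y_\alpha$ and each $Y_{\gamma_k}$ is separable, there are increasing finite sets $F_k\subset Y_{\gamma_k}$ with $\bigcup_kF_k$ dense in $Y_\alpha$. We have $h_{\gamma_k}|_{Y_\alpha}\in B_{Y_\alpha^*}$ and $y_{\gamma_k}\in Y_\alpha$, so there is $c_k\in U$ with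
\[
|c_k-h_{\gamma_k}|\le\tfrac1k\text{ on }F_k,\qquad|(c_k-h_{\gamma_k})(y_{\gamma_k})|\le\tfrac\delta2.
\]
As $h_{\gamma_k}=f$ on $F_k$, (F1) gives $c_k\to f|_{Y_\alpha}$. Let $g^k\in B_{X_\alpha^*}$ extend $c_k$. For $\gamma=\gamma_k$ we have $x_\gamma\in X_\alpha$, and by \eqref{eq:excess}
\[
c_k(y_\gamma)+\tau_\gamma g^k(x_0)=g^k(x_\gamma)\le1\le h_\gamma(y_\gamma)+\tau_\gamma f_\beta(x_0)-\delta.
\]
Hence $\tau_\gamma\big(g^k(x_0)-f_\beta(x_0)\big)\le-\delta/2$, and so $|g^k(x_0)-f_\beta(x_0)|\ge\delta/(2m)$.

\emph{The limit.} The ball $B_{X_\alpha^*}$ is compact metrizable; pass to a subsequence with $g^k\to g$. Then $g=f=f_\beta$ on $Y_\alpha$. Since $X_\alpha=Y_\alpha\oplus\mathbb Rx_0$, we get $g=g_{\alpha,t}$ with $t=g(x_0)-f_\beta(x_0)$, and $t\in G_\alpha$. The functionals $s_\alpha(g^k)|_Y$ and $s^\beta_\alpha(c_k)$ lie in $B_{Y^*}$ and extend $c_k\in U$, so they agree on $W_\alpha$. Letting $k\to\infty$ and using Lemma~\ref{lem:recover}, we get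
\[
s_\alpha(g_{\alpha,t})(w)=s^\beta_\alpha(f|_{Y_\alpha})(w)=f(w)\qquad(w\in W_\alpha),
\]
which contradicts \eqref{eq:test}.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:hyper}]
Choose good ordinals $\beta_1<\beta_2<\cdots$ with $\beta_{j+1}\ge\gamma(\beta_j)$, and write $\varphi_j=\varphi_{\beta_j}$. Fix $k$ and put $h_i=f-\sum_{j=i}^k\varphi_j$ for $1\le i\le k$. We show $h_i\in B$ by downward induction. First, $h_k=f_{\beta_k}\in B$. Let $i<k$ and $h_{i+1}\in B$. Each $\varphi_j$ with $j\ge i+1$ vanishes on $X_{\beta_{i+1}}\supset X_{\gamma(\beta_i)}$, so $h_{i+1}=f$ on $X_{\gamma(\beta_i)}$, and Lemma~\ref{lem:subtract} gives $h_i=h_{i+1}-\varphi_i\in B$. From $f,h_1\in B$ we obtain $\|\sum_{j\le k}\varphi_j\|\le2$ for all $k$.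

Let $\lambda=\sup_j\beta_j\in C_0$. By Lemma~\ref{lem:sections}(2), $\varphi_j\to\varphi_\lambda\ne0$ pointwise. If $\varphi_\lambda(z)=1$, then $\varphi_j(z)\to1$ and $\sum_{j\le k}\varphi_j(z)\to\infty$, a contradiction.
\end{proof}

\section{A subspace of $\ell_1(\omega_1)$ without sections}\label{sec:l1}

The assumption $X\not\supset\ell_1(\omega_1)$ cannot be dropped from Proposition~\ref{prop:hyper}: by Example~\ref{ex:l1}, Lemma~\ref{lem:plichko} and the next proposition, $\ell_1(\omega_1)$ satisfies the other hypotheses and is not WLD.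

\begin{proposition}\label{prop:hyperl1}
Let $\Gamma$ be uncountable and $0\ne f\in\ell_\infty(\Gamma)$. The hyperplane $Y=\ker f$ of $\ell_1(\Gamma)$ is $1$-Plichko.
\end{proposition}

\begin{proof}
There is a countable $J\subset\Gamma$ such that each $i\in\Gamma$ has some $j(i)\in J$ with $|f(j(i))|\ge|f(i)|$ and $f(j(i))\ne0$: take a point where $\sup|f|$ is attained or, if there is none, a sequence along which $|f|$ tends to $\sup|f|$. Put $u_i=\frac{f(i)}{f(j(i))}e_{j(i)}$, so that $\|u_i\|\le1$ and $e_i-u_i\in Y$. Let $M$ consist of the vectors $e_i-u_i$ $(i\in\Gamma\setminus J)$ and a countable dense subset of $Y\cap\ell_1(J)$. For $y\in Y$,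
\[
y=\sum_{i\notin J}y(i)(e_i-u_i)+\Big(y\mathbf 1_J+\sum_{i\notin J}y(i)u_i\Big),
\]
the series converge absolutely, and the bracket lies in $Y\cap\ell_1(J)$; so $M$ is linearly dense in $Y$. Given $y\in Y$ with support $D$, define $g$ on $\Gamma$ by $g=\operatorname{sgn}y$ on $D$, $g=0$ on $J\setminus D$, and $g(i)=\frac{f(i)}{f(j(i))}g(j(i))$ for $i\notin J\cup D$. Then $\|g\|_\infty\le1$, $g(y)=\|y\|$, and $g(e_i-u_i)=0$ for $i\notin J\cup D$, so $g|_Y\in S(M)$. Hence $S(M)$ is $1$-norming.
\end{proof}

So a different subspace is needed. A copy of $\ell_1(\omega_1)$ in $X$ carries only an equivalent norm, and the Valdivia property of a dual ball depends on the norm. We therefore first improve the copy to an almost isometric one, and then construct a subspace of $\ell_1$ whose lack of sections survives a small change of the norm.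

\begin{lemma}\label{lem:almostiso}
Let $X\supset\ell_1(\omega_1)$, $\lambda>1$, and $\operatorname{card}\Lambda=\omega_1$. Then $X$ contains an isometric copy of $(\ell_1(\Lambda),N)$ for some norm $N$ with $\|x\|_1\le N(x)\le\lambda\|x\|_1$.
\end{lemma}

\begin{proof}
Let $|\cdot|$ be the norm induced on $\ell_1(\omega_1)$ by an isomorphic embedding into $X$, so $m\|x\|_1\le|x|\le m'\|x\|_1$ with $m>0$. Let
\[
c_\alpha=\inf\{|x|:x\text{ finitely supported in }[\alpha,\omega_1),\ \|x\|_1=1\}.
\]
The function $\alpha\mapsto c_\alpha$ is nondecreasing with values in $[m,m']$. Such a function on $\omega_1$ is eventually constant: if $c=\sup_\alpha c_\alpha$ and $c_{\alpha_n}>c-1/n$, then $c_\alpha=c$ for $\alpha\ge\alpha^*=\sup_n\alpha_n$. By recursion choose finitely supported $u_\xi$ $(\xi<\omega_1)$ with $\|u_\xi\|_1=1$, $|u_\xi|<\lambda c$, and support in $[\alpha^*,\omega_1)$ above the supports of all $u_\eta$, $\eta<\xi$. A finite sum $\sum a_\xi u_\xi$ is finitely supported in $[\alpha^*,\omega_1)$ and has $\ell_1$-norm $\sum|a_\xi|$, so $c\sum|a_\xi|\le|\sum a_\xi u_\xi|\le\lambda c\sum|a_\xi|$.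 Index the vectors $u_\xi/c$ by $\Lambda$ as $v_\mu$, and put $N(x)=|\sum_\mu x(\mu)v_\mu|$.
\end{proof}

\subsection{Arrays with zero row and column sums}

The space $Y$ consists of summable arrays on a set $\Lambda$ of cells, with all row sums and column sums equal to zero. The columns are indexed by $p\in\omega=\{0,1,2,\dots\}$. Fix an \emph{almost disjoint} family $(I_\xi)_{\xi<\omega_1}$ of infinite subsets of $\{2,3,\dots\}$, that is, $I_\xi\cap I_\eta$ is finite for $\xi\ne\eta$. (Enumerate $\mathbb Q$ by $\{2,3,\dots\}$, take $\omega_1$ distinct irrationals, and let $I_\xi$ index a sequence of rationals tending to the $\xi$th one.) There are two kinds of rows $t$, each occupying a set $A_t$ of columns: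
\begin{itemize}
\item \emph{short rows} $(n,i)\in T_0=\{2,3,\dots\}\times\omega$, with $A_{(n,i)}=\{0,1,n\}$;
\item \emph{long rows} $\xi<\omega_1$, with $A_\xi=\{0,1\}\cup I_\xi$.
\end{itemize}
Let $T=T_0\sqcup\omega_1$, $T_\alpha=T_0\sqcup\alpha$, $\Lambda=\{(t,p):t\in T,\ p\in A_t\}$, $\Lambda_\alpha=\{(t,p)\in\Lambda:t\in T_\alpha\}$, and
\[
Y=\Big\{x\in\ell_1(\Lambda):\sum_{p\in A_t}x(t,p)=0\ \ (t\in T),\quad\sum_{t:\,p\in A_t}x(t,p)=0\ \ (p\in\omega)\Big\},
\]
a closed subspace of $\ell_1(\Lambda)$, with $\operatorname{card}\Lambda=\omega_1$. Let $Y_\alpha$ be the set of $x\in Y$ supported in $\Lambda_\alpha$. The simplest elements of $Y$ are the \emph{rectangles}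
\[
\rho(t,t';p,q)=e_{t,p}-e_{t,q}-e_{t',p}+e_{t',q}\qquad(t\ne t',\ p\ne q,\ p,q\in A_t\cap A_{t'}),
\]
of $\ell_1$-norm $4$. Whenever all terms are defined, cancellation gives
\begin{align}
\rho(t,t';p,q)+\rho(t',t'';p,q)&=\rho(t,t'';p,q),\label{eq:rows}\\
\rho(t,t';p,q)+\rho(t,t';q,o)&=\rho(t,t';p,o).\label{eq:cols}
\end{align}

\begin{lemma}\label{lem:Yfilt}
$\operatorname{dens}Y=\omega_1$, and $(Y_\alpha)$ is a filtration of $Y$.
\end{lemma}

\begin{proof}
Choose $n_\xi\in I_\xi$. The rectangles $\rho(\xi,(n_\xi,0);0,n_\xi)$, $\xi<\omega_1$, are at mutual distance at least $2$, since each is the only one with nonzero entries in row $\xi$; so $\operatorname{dens}Y=\omega_1$. Each $\Lambda_\alpha$ is countable, so $Y_\alpha$ is separable, and $Y=\bigcup_\alpha Y_\alpha$ because elements of $\ell_1(\Lambda)$ have countable support.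

Let $\theta$ be a limit ordinal, $x\in Y_\theta$ and $\varepsilon>0$. Choose $\beta<\theta$ with $\sum_{\beta\le\xi<\theta}\sum_p|x(\xi,p)|<\varepsilon$ and let $x'$ be $x$ with the rows $\xi\in[\beta,\theta)$ replaced by $0$. The row sums of $x'$ vanish. Its column sums $d(p)$ are minus the column sums of the deleted part, so $\sum_p|d(p)|<\varepsilon$, and $\sum_pd(p)=0$ because the deleted rows have sum $0$. We repair the columns in short rows:
\[
x''=x'+\sum_{n\ge2}d(n)\big(e_{(n,0),0}-e_{(n,0),n}\big)+d(1)\big(e_{(2,0),0}-e_{(2,0),1}\big).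
\]
The row sums are still $0$; the column sum at $p\ge1$ is $d(p)-d(p)=0$, and at $p=0$ it is $\sum_pd(p)=0$. So $x''\in Y_\beta$ and $\|x-x''\|_1\le\varepsilon+2\varepsilon$.
\end{proof}

A bounded function $\tau$ on $\Lambda_\alpha$ defines $f_\tau\in Y_\alpha^*$ by $f_\tau(x)=\sum\tau(t,p)x(t,p)$, and we say that $\tau$ \emph{represents} $f_\tau$. If $|\tau|\le1$, then $f_\tau\in B_{Y_\alpha^*}$ for the $\ell_1$-norm. If $\tau_i\to\tau$ pointwise and boundedly, then $f_{\tau_i}\to f_\tau$ in the weak$^*$ topology, by dominated convergence. Representations are far from unique: if $\zeta:\omega\to\mathbb R$ and $a:T_\alpha\to\mathbb R$ are bounded, then summing by columns and by rows gives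
\begin{equation}\label{eq:annihilate}
\sum_{(t,p)\in\Lambda_\alpha}\big(\zeta(p)+a(t)\big)x(t,p)=0\qquad(x\in Y_\alpha),
\end{equation}
so $\tau$ and $\tau-\zeta(p)-a(t)$ represent the same functional.

\subsection{No continuous extension to the next long row}

\begin{proposition}\label{prop:nosection}
Equip $Y$ with the $\ell_1$-norm. For every $\alpha<\omega_1$ and $0<\lambda<9/8$ there is no weak$^*$ continuous map $s:B_{Y_\alpha^*}\to\lambda B_{Y^*}$ with $s(f)|_{Y_\alpha}=f$ for all $f$.
\end{proposition}

A single functional $f_\tau$ with $|\tau|\le1$ is easy to extend: fill the new rows with zeros. The following lemma shows that a continuous extension map must, in effect, respect all representations bounded by $1$ at once.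

\begin{lemma}\label{lem:flip}
Let $s$ be a map as in Proposition~\ref{prop:nosection}. Let $n\in I_\alpha$, $r_i=(n,i)$, let $p\ne q$ be in $\{0,1,n\}$, and let $\tau:\Lambda_\alpha\to[-1,1]$ satisfy $\tau(r_0,p)=1$ and $\tau(r_0,q)=-1$. Then
\[
s(f_\tau)\big(\rho(\alpha,r_0;p,q)\big)\le4(\lambda-1).
\]
\end{lemma}

\begin{proof}
For $i\ge1$ let $\tau_i$ be $\tau$ with the values at $(r_i,p)$ and $(r_i,q)$ changed to $-1$ and $+1$. Then $|\tau_i|\le1$ and $\tau_i\to\tau$ pointwise, since each cell is changed for at most one $i$. The rectangle $\rho(r_0,r_i;p,q)$ lies in $Y_\alpha$, and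
\[
f_{\tau_i}\big(\rho(r_0,r_i;p,q)\big)=\tau(r_0,p)-\tau(r_0,q)-\tau_i(r_i,p)+\tau_i(r_i,q)=4.
\]
By \eqref{eq:rows}, $\rho(\alpha,r_0;p,q)=\rho(\alpha,r_i;p,q)-\rho(r_0,r_i;p,q)$. As $s(f_{\tau_i})$ has norm at most $\lambda$ and extends $f_{\tau_i}$, its value at $\rho(\alpha,r_0;p,q)$ is at most $4\lambda-4$. Now let $i\to\infty$.
\end{proof}

To see what the lemma says, let $\lambda=1$ and suppose that $s(f_\tau)$ is given by an array $\tau'$ on $\Lambda$ that extends $\tau$. Its value at the rectangle is $\tau'(\alpha,p)-\tau'(\alpha,q)-2$, so the lemma says $\tau'(\alpha,p)-\tau'(\alpha,q)\le2$: the two new entries are constrained as if they too were bounded by $1$. If $f_\sigma$ has a representation $\sigma-\zeta(p)-a(t)$ to which the lemma applies, and $s(f_\sigma)$ is given by an extension $\sigma'$ of $\sigma$, the constraint becomes $\sigma'(\alpha,p)-\sigma'(\alpha,q)\le2+\zeta(p)-\zeta(q)$. Below, one representation has $\zeta(0)-\zeta(n)=-2$ and another has $\zeta(n)-\zeta(1)=-3$; together they force $\sigma'(\alpha,0)-\sigma'(\alpha,1)\le0+(-1)$. The column $n$ has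 disappeared from this inequality. It can be sent to infinity inside $I_\alpha$, and then $\sigma$ tends to $0$, because every old row meets $I_\alpha$ in a finite set.

\begin{proof}[Proof of Proposition~\ref{prop:nosection}]
Suppose $s$ exists. Replacing $s(f)$ by $\frac12(s(f)-s(-f))$, which is again continuous, lies in $\lambda B_{Y^*}$ and extends $f$, we may assume $s(0)=0$.

Let $n_1,n_2,\dots$ be distinct elements of $I_\alpha\setminus\{2\}$. Define $\sigma_k$ on $\Lambda_\alpha$ by $\sigma_k(t,1)=1$ if $n_k\in A_t$, and $\sigma_k=0$ at all other cells; let $f_k=f_{\sigma_k}$. For each $t\in T_\alpha$ we have $n_k\in A_t$ for only finitely many $k$: for at most one $k$ if $t$ is short, and by almost disjointness if $t=\xi<\alpha$. So $\sigma_k\to0$ pointwise, $f_k\to0$, and $s(f_k)\to0$ in the weak$^*$ topology.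

Fix $k$, and write $n=n_k$, $r_0=(n,0)$, $r_*=(2,0)$. By \eqref{eq:annihilate}, $f_k$ is also represented by
\[
\tau^1(t,p)=\sigma_k(t,p)-\zeta_1(p),\qquad\tau^2(t,p)=\sigma_k(t,p)-\zeta_2(p)-a(t),
\]
where $\zeta_1(0)=-1$, $\zeta_1(n)=1$, $\zeta_1(p)=0$ otherwise; $\zeta_2(1)=2$, $\zeta_2(n)=-1$, $\zeta_2(p)=1$ otherwise; and $a(t)=0$ if $n\in A_t$, $a(t)=-1$ if $n\notin A_t$. The values are:
\[
\begin{array}{l|cccc}
 & p=0 & p=1 & p=n & \text{other }p\\ \hline
\tau^1(t,p),\ n\in A_t & 0+1=1 & 1-0=1 & 0-1=-1 & 0\\
\tau^1(t,p),\ n\notin A_t & 0+1=1 & 0-0=0 & \text{--} & 0\\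
\tau^2(t,p),\ n\in A_t & 0-1=-1 & 1-2=-1 & 0+1=1 & 0-1=-1\\
\tau^2(t,p),\ n\notin A_t & 0-1+1=0 & 0-2+1=-1 & \text{--} & 0-1+1=0
\end{array}
\]
All are bounded by $1$ in modulus. Since $n\in A_{r_0}$, Lemma~\ref{lem:flip} applies to $\tau^1$ with $(p,q)=(0,n)$ and to $\tau^2$ with $(p,q)=(n,1)$. Adding the two inequalities and using \eqref{eq:cols},
\[
s(f_k)\big(\rho(\alpha,r_0;0,1)\big)\le8(\lambda-1).
\]
The row $r_0$ depends on $k$, so we move to the fixed vector $z_*=\rho(\alpha,r_*;0,1)$. By \eqref{eq:rows}, $\rho(\alpha,r_0;0,1)=z_*+\rho(r_*,r_0;0,1)$, where the last rectangle lies in $Y_\alpha$ and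
\[
f_k\big(\rho(r_*,r_0;0,1)\big)=-\sigma_k(r_*,1)+\sigma_k(r_0,1)=1,
\]
because $n\notin\{0,1,2\}=A_{r_*}$. Hence $s(f_k)(z_*)\le8(\lambda-1)-1<0$ for all $k$, with a bound independent of $k$. This contradicts $s(f_k)(z_*)\to0$.
\end{proof}

\begin{proposition}\label{prop:l1}
If $X\supset\ell_1(\omega_1)$, then some subspace of $X$ of density $\omega_1$ has a non-Valdivia dual ball.
\end{proposition}

\begin{proof}
Fix $1<\lambda<9/8$ and take $N$ from Lemma~\ref{lem:almostiso}, so that $(Y,N)$ is isometric to a subspace of $X$ of density $\omega_1$. Since $N$ is equivalent to $\|\cdot\|_1$, $(Y_\alpha)$ is a filtration of $(Y,N)$. If the dual ball of $(Y,N)$ were Valdivia, Lemma~\ref{lem:sections} would give a section $s$ from $(Y_\alpha,N)$ to $(Y,N)$ for some $\alpha$. From $\|\cdot\|_1\le N\le\lambda\|\cdot\|_1$ we get $B_{(Y_\alpha,\|\cdot\|_1)^*}\subset B_{(Y_\alpha,N)^*}$ and $B_{(Y,N)^*}\subset\lambda B_{(Y,\|\cdot\|_1)^*}$, so the restriction of $s$ contradicts Proposition~\ref{prop:nosection}.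
\end{proof}

\section{Proofs of the theorems}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:l1}, $X\not\supset\ell_1(\omega_1)$. Proposition~\ref{prop:hyper} applies.
\end{proof}

For larger densities the principle is that a failure of WLD, in the presence of a Valdivia embedding or of a resolution of the identity, shows up as a failure of countable tightness along a transfinite sequence of length $\omega_1$, and such a sequence is seen by a subspace of density at most $\omega_1$.

\subsection{Conditions (i) and (ii)}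

\begin{proof}[Proof of Theorem~\ref{thm:B} for \textup{(i)} and \textup{(ii)}]
Assume that $B_{X^*}$ is Valdivia and that $B_{Y^*}$ is Valdivia for all subspaces $Y$ of density $\omega_1$. Every subspace $Z$ with $\operatorname{dens}Z\le\omega_1$ is WLD: this holds if $Z$ is separable, and if $\operatorname{dens}Z=\omega_1$, each subspace of $Z$ is separable or has density $\omega_1$, hence has a Valdivia dual ball, and Theorem~\ref{thm:A} applies.

Identify $K=B_{X^*}$ with a subset of $\mathbb R^\Gamma$ in which $K\cap\Sigma(\Gamma)$ is dense, and suppose some $f\in K$ has uncountable support. Using Lemma~\ref{lem:admissible}, choose by recursion countable admissible sets $J_\alpha$ $(\alpha<\omega_1)$ and points $\gamma_\alpha\in\operatorname{supp}f\setminus J_\alpha$ with $J_{\alpha+1}\supset J_\alpha\cup\{\gamma_\alpha\}$ and $J_\lambda=\bigcup_{\alpha<\lambda}J_\alpha$ for limit $\lambda$. Put $J_{\omega_1}=\bigcup_{\alpha<\omega_1}J_\alpha$, also admissible, and $f_\alpha=f\mathbf 1_{J_\alpha}\in K$ for $\alpha\le\omega_1$. The map $\alpha\mapsto f_\alpha$ from $[0,\omega_1]$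 to $K$ is injective, since $f_\alpha(\gamma_\alpha)=0\ne f_\beta(\gamma_\alpha)$ for $\alpha<\beta$. It is continuous: for $\gamma\in J_{\omega_1}$ the least $\alpha$ with $\gamma\in J_\alpha$ is not a limit ordinal, so $\{\alpha:\gamma\in J_\alpha\}$ is clopen, and for $\gamma\notin J_{\omega_1}$ the coordinate is constantly $0$.

For $\alpha<\beta\le\omega_1$ choose $x_{\alpha\beta}\in X$ at which the functionals $f_\alpha$ and $f_\beta$ differ, and let $Z$ be the closed span of these $\omega_1$ vectors. Then $\alpha\mapsto f_\alpha|_Z$ is a continuous injection of the compact space $[0,\omega_1]$ into the Corson compact space $B_{Z^*}$, hence an embedding, contrary to Lemma~\ref{lem:tight}. So $K\subset\Sigma(\Gamma)$ and $X$ is WLD. This proves the statement for (i), and (ii) implies (i) by Lemma~\ref{lem:plichko}.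
\end{proof}

\subsection{Condition (iii)}

Let $(P_\alpha:\omega\le\alpha\le\kappa)$ be a weak PRI on a space $X$ of density $\kappa>\omega$, and put $V_\alpha=(P_{\alpha+1}-P_\alpha)X$ for $\omega\le\alpha<\kappa$.

\begin{lemma}\label{lem:pri}
\begin{enumerate}
\item[(1)] $V_\beta$ is a subspace of density less than $\kappa$; $P_\alpha$ vanishes on $V_\beta$ if $\alpha\le\beta$ and is the identity on $V_\beta$ if $\alpha\ge\beta+1$.
\item[(2)] If $M_\alpha$ is linearly dense in $V_\alpha$ for each $\alpha$, then $M=\bigcup_\alpha M_\alpha$ is linearly dense in $X$.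
\item[(3)] If $\kappa=\omega_1$, then $X$ is $1$-Plichko.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By (c), $P_{\beta+1}-P_\beta$ is a projection, so its range is closed. Also by (c), $P_\alpha(P_{\beta+1}-P_\beta)$ equals $P_\alpha-P_\alpha=0$ for $\alpha\le\beta$ and $P_{\beta+1}-P_\beta$ for $\alpha\ge\beta+1$. In particular $V_\beta\subset P_{\beta+1}X$, which has density less than $\kappa$.

(2) We show $P_\alpha X\subset\overline{\operatorname{span}}\,M$ by induction on $\alpha\le\kappa$: $P_\omega=0$; $P_{\alpha+1}x=P_\alpha x+(P_{\alpha+1}-P_\alpha)x$; and (e) handles limit ordinals. For $\alpha=\kappa$ this is the claim.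

(3) Each $V_\alpha$ is separable; take $M_\alpha$ countable and dense in $V_\alpha$. For $f\in X^*$ and $\alpha<\omega_1$, the functional $f\circ P_\alpha$ vanishes on $V_\beta$ for $\beta\ge\alpha$, so $f\circ P_\alpha\in S(M)$. Let $x\in X$, $\varepsilon>0$, and $f\in B_{X^*}$ with $f(x)=\|x\|$. By (e) for $\omega_1$ there are $\alpha<\omega_1$ and $y\in P_\alpha X$ with $\|x-y\|<\varepsilon$, and by (b), $\|P_\alpha x-x\|\le\|P_\alpha(x-y)\|+\|y-x\|<2\varepsilon$. Again by (b), $\|f\circ P_\alpha\|\le1$, and $f(P_\alpha x)>\|x\|-2\varepsilon$. So $S(M)$ is $1$-norming.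
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} for \textup{(iii)}]
Let $\mathcal H$ be the class of spaces all of whose subspaces admit a weak PRI; it is closed under taking subspaces. Every $Z\in\mathcal H$ with $\operatorname{dens}Z\le\omega_1$ is WLD: its subspaces are separable or, by Lemma~\ref{lem:pri}(3), $1$-Plichko, so they have Valdivia dual balls by Lemma~\ref{lem:plichko}, and Theorem~\ref{thm:A} applies if $Z$ is nonseparable.

To glue the pieces $V_\alpha$ together we need WLD in its linear form. We prove by induction on $\operatorname{dens}X$ that every $X\in\mathcal H$ satisfies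
\begin{equation}\label{eq:star}
S(M)=X^*\text{ for some linearly dense set }M\subset X,
\end{equation}
which implies that $X$ is WLD. For separable $X$ take $M$ countable and dense. Let $\kappa=\operatorname{dens}X>\omega$, and let $(P_\alpha)$, $V_\alpha$ be as above. Each $V_\alpha$ is in $\mathcal H$ and has density less than $\kappa$; this is where the weak form of (d) is used. So \eqref{eq:star} holds for $V_\alpha$ with some $M_\alpha$, and $M=\bigcup_\alpha M_\alpha$ is linearly dense in $X$ by Lemma~\ref{lem:pri}(2). Let $f\in X^*$. It is nonzero at only countably many points of each $M_\alpha$, so it suffices to show that $\Theta=\{\alpha:f|_{V_\alpha}\ne0\}$ is countable.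

Suppose not. Let $(\theta_\xi)_{\xi<\omega_1}$ be the first $\omega_1$ elements of $\Theta$ in increasing order, choose $x_\xi\in V_{\theta_\xi}$ with $f(x_\xi)=1$, and let $Z=\overline{\operatorname{span}}\{x_\xi:\xi<\omega_1\}$. Then $Z\in\mathcal H$ and $\operatorname{dens}Z\le\omega_1$, so $B_{Z^*}$ and its homeomorphic copy $\|f\|B_{Z^*}$ are Corson. Put $F_\xi=(f\circ P_{\theta_\xi})|_Z\in\|f\|B_{Z^*}$. By Lemma~\ref{lem:pri}(1), $F_\xi(x_\eta)=1$ if $\eta<\xi$ and $F_\xi(x_\eta)=0$ if $\eta\ge\xi$. By (F1), $f|_Z$ is the weak$^*$ limit of the net $(F_\xi)_{\xi<\omega_1}$. A countable subset of $\{F_\xi:\xi<\omega_1\}$ is contained in $\{F_\xi:\xi<\zeta\}$ for some $\zeta<\omega_1$; its members vanish at $x_\zeta$, while $f(x_\zeta)=1$, so $f|_Z$ is not in its closure. This contradicts Lemma~\ref{lem:tight}. Hence $\Theta$ is countable and \eqref{eq:star} holds for $X$.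

Since every PRI is a weak PRI, the version of (iii) with PRI follows.
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Valdivia Compact Spaces in Topology and Banach Space Theory},
\texttt{https://dialnet.unirioja.es/descarga/articulo/118630.pdf}.

\end{thebibliography}
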